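\title{The degree of a vertex in the uniform spanning tree of a regular graph of large degree}

\begin{abstract}
Let $v$ be a vertex of a finite, simple, connected $r$-regular graph, and let $1+D$ be the degree of $v$ in the uniform spanning tree. We prove that $P(D\le u)\le P(\mathcal P_1\le u)+4/r$ for all $u$, where $\mathcal P_1$ is a Poisson variable of mean $1$. This proves a conjectured strengthening of a bound with the Poisson law of mean $1/2$. The proof represents $D$ as a sum of independent Bernoulli variables whose parameters are the eigenvalues of a symmetric matrix, and bounds that matrix from below by one that depends only on the neighbors of $v$; regularity is not needed for this. We also determine all limit laws of $D$ as $r\to\infty$: they are the laws of $\mathcal P_1$ plus an independent Poisson variable plus a summable family of independent Bernoulli variables.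
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite, simple and connected, and have at least two vertices. The \emph{uniform spanning tree} of a graph $G$ is a spanning tree $T$ chosen uniformly at random among all spanning trees of $G$. Fix a vertex $v$. Its degree in $T$ is at least $1$, so we write it as $1+D$ and study the random variable $D\ge0$. For $\lambda>0$ let $\mathcal P_\lambda$ be a Poisson variable, $P(\mathcal P_\lambda=i)=e^{-\lambda}\lambda^i/i!$ for $i\ge 0$, and let $\mathcal P_0=0$. We write $\mathrm{Ber}(p)$ for a variable that equals $1$ with probability $p$ and $0$ otherwise. The terms of a sum of Poisson and Bernoulli variables are always independent.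

What law should one expect for $D$? Orient the edges of $T$ toward a root other than $v$. One edge at $v$ leads to the parent of $v$, so $D$ is the number of children of $v$. Suppose, as a heuristic, that each neighbor of $v$ picked its parent uniformly among its own neighbors, independently of the others. If the neighbors of $v$ have degrees $d_1,\dots,d_d$, then $D$ would be $\sum_i\mathrm{Ber}(1/d_i)$, which for large degrees is close to a Poisson variable of mean $s=\sum_i1/d_i$. In an $r$-regular graph $s=1$. The same constant appears in an exact count: a spanning tree on the vertex set $V$ has $|V|-1$ edges, so the average of $D$ over all vertices $v$ is $1-2/|V|$.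

The heuristic cannot give the law of $D$ at every vertex. If deleting $v$ leaves $k$ components, then $T$ needs an edge from $v$ to each of them and $D\ge k-1$. A bottleneck of this kind pushes $D$ up, and the natural guess is that nothing pushes it down: $\mathcal P_1$ should be an asymptotic lower bound for $D$ in the stochastic order.

To state this precisely, call a sequence $(G_n,v_n)$ \emph{admissible} if $G_n$ is an $r_n$-regular graph, $v_n$ is a vertex of $G_n$, and $r_n\to\infty$; let $1+D_n$ be the degree of $v_n$ in the uniform spanning tree of $G_n$. By Corollary 12 of \cite{rw}, every admissible sequence satisfies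
\[
\liminf_n P(D_n\le u)\le P(\mathcal P_{1/2}\le u),\qquad u=0,1,2,\dots,
\]
and Conjecture 13 of \cite{rw} states that this holds with $\mathcal P_1$ in place of $\mathcal P_{1/2}$. We prove the conjecture, with $\limsup$ in place of $\liminf$ and an explicit error term.

\begin{theorem}\label{thm:regular}
If $G$ is $r$-regular with $r\ge2$ and $v$ is a vertex of $G$, then
\[
P(D\le u)\le P(\mathcal P_{1-2/r}\le u)+\frac2r\le P(\mathcal P_1\le u)+\frac4r,\qquad u=0,1,2,\dots.
\]
Consequently $\limsup_nP(D_n\le u)\le P(\mathcal P_1\le u)$ for every admissible sequence and every $u$.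
\end{theorem}

Two hypotheses cannot be dropped. If the degrees stay equal to $r$, then $D\le r-1$ and $P(D\le r-1)=1>P(\mathcal P_1\le r-1)$. If multiple edges are allowed, then two vertices joined by $r$ parallel edges form an $r$-regular multigraph with $D=0$. Regularity, on the other hand, serves only to evaluate $s$: Theorem~\ref{thm:regular} follows from a statement that involves only the degrees of the neighbors of $v$.

\begin{theorem}\label{thm:general}
Let $v$ be a vertex of a graph $G$, with $d\ge1$ neighbors $w_1,\dots,w_d$ of degrees $d_1,\dots,d_d$, and put $s=\sum_i1/d_i$.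
\begin{enumerate}
\item[(1)] $D$ has the law of $\sum_{j=1}^{d-1}\mathrm{Ber}(\lambda_j)$ for some $\lambda_1\ge\dots\ge\lambda_{d-1}$ in $(0,1]$.
\item[(2)] There are numbers $q_1\ge\dots\ge q_{d-1}\ge0$ with $q_j\le\lambda_j$ for all $j$ and
\[
\Big(1-\frac2d\Big)s\le\sum_jq_j\le s,\qquad q_j\le\frac2{\min_id_i},\qquad\sum_jq_j^2\le2\sum_{i=1}^d\frac1{d_i^2}.
\]
Hence there is a coupling with $D\ge S$, where $S=\sum_j\mathrm{Ber}(q_j)$.
\item[(3)] For all $u\ge0$, $\;P(D\le u)\le P\big(\mathcal P_{(1-2/d)^+s}\le u\big)+2\sum_id_i^{-2}$.
\end{enumerate}
\end{theorem}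

Theorem~\ref{thm:general} says more than the inequality: it describes by how much $D$ can exceed $\mathcal P_1$. The excess is an independent variable of a specific form, and every such form occurs.

\begin{theorem}\label{thm:limits}
\begin{enumerate}
\item[(a)] For an admissible sequence, along any subsequence with $\mathbb ED_n\to\infty$ we have $P(D_n\le u)\to0$ for all $u$.
\item[(b)] The probability laws on $\{0,1,2,\dots\}$ that occur as weak limits of $D_n$ for admissible sequences are exactly the laws of
\begin{equation}\label{eq:limitlaw}
\mathcal P_1+\mathcal P_c+\sum_i\mathrm{Ber}(p_i),\qquad c\ge0,\quad p_i\in(0,1],\quad\sum_ip_i<\infty,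
\end{equation}
where the list $(p_i)$ is finite (possibly empty) or countable.
\item[(c)] For an admissible sequence the following are equivalent: \textup{(i)} $D_n\to\mathcal P_1$ in law; \textup{(ii)} $\mathbb ED_n\to1$; \textup{(iii)} $P(D_n\le u)\to P(\mathcal P_1\le u)$ for some one $u\ge0$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} recalls the standard facts we use. Sections~\ref{sec:bernoulli} and~\ref{sec:comparison} prove Theorems~\ref{thm:general} and~\ref{thm:regular}. Sections~\ref{sec:necessity}, \ref{sec:construction} and~\ref{sec:equality} prove Theorem~\ref{thm:limits}.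

\section{Standard facts}\label{sec:tools}

\subsection*{Symmetric matrices}
For real symmetric matrices of the same size, $X\succeq Y$ means that $X-Y$ is positive semidefinite (the Loewner order). We use four facts.
\begin{enumerate}
\item[(M1)] If $X\succeq Y$, then $Z^TXZ\succeq Z^TYZ$ for every real matrix $Z$ of compatible size.
\item[(M2)] (Weyl monotonicity.) If $X\succeq Y$, then the $j$-th largest eigenvalue of $X$ is at least the $j$-th largest eigenvalue of $Y$, for every $j$.
\item[(M3)] If $X\succeq0$ and $Y\succeq0$, then $\operatorname{tr}(XY)=\operatorname{tr}(X^{1/2}YX^{1/2})\ge0$.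
\item[(M4)] For rectangular $X,Y$ such that $XY$ and $YX$ are both square, $\det(I-XY)=\det(I-YX)$, and $XY$ and $YX$ have the same nonzero eigenvalues.
\end{enumerate}

\subsection*{The weighted matrix-tree theorem}
Give each edge $xy$ of $G$ a weight $c_{xy}>0$. The weighted Laplacian $L_c$ has diagonal entries $\sum_{y\sim x}c_{xy}$, entry $-c_{xy}$ in position $(x,y)$ when $xy$ is an edge, and $0$ elsewhere; its quadratic form is $g^TL_cg=\sum_{xy\in E(G)}c_{xy}(g_x-g_y)^2$. The theorem states that the determinant of $L_c$ with the row and column of one vertex deleted equals $\sum_T\prod_{e\in T}c_e$, the sum running over all spanning trees.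

\subsection*{Laws on the nonnegative integers}
The total variation distance between the laws of $X$ and $Y$ is
\[
d_{TV}(X,Y)=\sup_A|P(X\in A)-P(Y\in A)|=\sum_{i\ge0}\big(P(X=i)-P(Y=i)\big)^+ .
\]
Every coupling has $P(X\ne Y)\ge d_{TV}(X,Y)$, and some coupling attains equality. Coupling independent summands pair by pair, one gets $d_{TV}(\sum_jX_j,\sum_jY_j)\le\sum_jd_{TV}(X_j,Y_j)$. On $\{0,1,2,\dots\}$, weak convergence to a probability law is the same as convergence in total variation.
\begin{enumerate}
\item[(P1)] For $0\le a\le b$ we have $\mathcal P_b=\mathcal P_a+\mathcal P_{b-a}$ in law and $P(\mathcal P_{b-a}\ne0)\le b-a$. Hence $P(\mathcal P_b\le u)\le P(\mathcal P_a\le u)$ and $d_{TV}(\mathcal P_a,\mathcal P_b)\le b-a$.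
\item[(P2)] (Le Cam's inequality.) $d_{TV}\big(\sum_j\mathrm{Ber}(q_j),\mathcal P_{\sum_jq_j}\big)\le\sum_jq_j^2$. Indeed, since $e^{-q}\ge1-q$, the law of $\mathrm{Ber}(q)$ exceeds that of $\mathcal P_q$ only at $i=1$, so $d_{TV}(\mathrm{Ber}(q),\mathcal P_q)=q-qe^{-q}\le q^2$; now sum over $j$.
\end{enumerate}

\section{The degree as a sum of independent Bernoulli variables}\label{sec:bernoulli}

The edges of $T$ at $v$ are not independent. The matrix-tree theorem nevertheless computes the generating function of their number, and it factors into linear terms.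

Let $M$ be the Laplacian of $G$ (all weights $1$) with the row and column of $v$ deleted. Its quadratic form is that of the Laplacian on functions vanishing at $v$, so $M$ is positive definite because $G$ is connected. Let $E$ be the matrix with rows indexed by $V\setminus\{v\}$ and columns by $1,\dots,d$ whose $i$-th column is the indicator of $w_i$, and let
\[
H=E^TM^{-1}E
\]
be the $d\times d$ principal submatrix of $M^{-1}$ indexed by the neighbors of $v$. We write $\mathbf 1_d$ for the all-ones vector in $\mathbb R^d$.

\begin{lemma}\label{lem:H}
The matrix $H$ is symmetric with eigenvalues in $(0,1]$, and $H\mathbf 1_d=\mathbf 1_d$. If $\lambda_1\ge\dots\ge\lambda_{d-1}$ are the eigenvalues of $H$ on $\mathbf 1_d^\perp$, then $D$ has the law of $\sum_j\mathrm{Ber}(\lambda_j)$.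
\end{lemma}

\begin{proof}
Give weight $z>0$ to the edges at $v$ and weight $1$ to all others. Since $G$ is simple, each $w_i$ is joined to $v$ by one edge, so in the reduced Laplacian only the diagonal entries at the $w_i$ change, each from $d_i$ to $d_i-1+z$. The reduced weighted Laplacian is thus $M-(1-z)EE^T$. A tree $T$ has weight $z^{\deg_T(v)}$, so the matrix-tree theorem and (M4) give
\begin{equation}\label{eq:gf}
\mathbb Ez^{1+D}=\frac{\det\big(M-(1-z)EE^T\big)}{\det M}=\det\big(I-(1-z)M^{-1}EE^T\big)=\det\big(I_d-(1-z)H\big).
\end{equation}
As a principal submatrix of the positive definite matrix $M^{-1}$, $H$ is positive definite. The matrix $M-EE^T$ is the Laplacian of $G-v$ (which may be disconnected), so $M\succeq EE^T$. With $Z=M^{-1/2}E$, (M1) gives $ZZ^T\preceq I$, and by (M4) the eigenvalues of $H=Z^TZ$ are at most $1$.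

The rows of the full Laplacian sum to $0$, so the row of $M$ at $x$ sums to $1$ if $x$ is a neighbor of $v$ and to $0$ otherwise. That is, $M\mathbf 1=E\mathbf 1_d$, where $\mathbf 1$ is the all-ones vector on $V\setminus\{v\}$. Hence $H\mathbf 1_d=E^TM^{-1}E\mathbf 1_d=E^T\mathbf 1=\mathbf 1_d$. The symmetric matrix $H$ therefore preserves $\mathbf 1_d^\perp$, its eigenvalues are $1,\lambda_1,\dots,\lambda_{d-1}$, and \eqref{eq:gf} becomes $\mathbb Ez^{1+D}=z\prod_j(1-\lambda_j+\lambda_jz)$. Dividing by $z$ leaves the generating function of $\sum_j\mathrm{Ber}(\lambda_j)$.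
\end{proof}

This proves Theorem~\ref{thm:general}(1). The eigenvalue $1$ on $\mathbf 1_d$ accounts for the one edge at $v$ that every spanning tree has.

\begin{example}[complete graph]\label{ex:complete}
Let $G=K_{r+1}$. Every other vertex is a neighbor of $v$, so $H=M^{-1}$, and $M=(r+1)I-J$, where $J$ is the $r\times r$ all-ones matrix. From $J^2=rJ$ we get $((r+1)I-J)(I+J)=(r+1)I$, so $H=(I+J)/(r+1)$. On $\mathbf 1_r^\perp$ the matrix $J$ vanishes, so every $\lambda_j$ equals $1/(r+1)$ and $D$ is binomial, $D\sim\mathrm{Bin}(r-1,\frac1{r+1})$. For $K_4$ this gives $D=0,1,2$ with probabilities $\frac9{16},\frac6{16},\frac1{16}$. A direct count agrees: of the $4$ stars and $12$ paths, $v$ is a leaf in $3$ stars and $6$ paths, an inner vertex of $6$ paths, and the center of $1$ star.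
\end{example}

\begin{example}[a cut vertex]\label{ex:glued}
Let $G$ consist of two copies of $K_{a+1}$ that share only the vertex $v$. Then $H=M^{-1}$ is block diagonal with two $a\times a$ blocks $(I+J)/(a+1)$. The eigenvalue $1$ now occurs twice, once on $\mathbf 1_d^\perp$, and $D$ has the law of $1+\mathrm{Bin}(2a-2,\frac1{a+1})$.
\end{example}

\section{A lower bound for $H$ from the neighborhood of $v$}\label{sec:comparison}

Let $G$ be $r$-regular for the moment, and ask what must be shown about the $\lambda_j$. A bound such as $\sum_j\lambda_j\ge1$ is not enough: if one $\lambda_j$ were $1$ and the others negligible, then $D$ would be close to the constant $1$, and $P(D\le1)\approx1>P(\mathcal P_1\le1)$. Example~\ref{ex:glued} shows that large eigenvalues do occur. We need the \emph{small} eigenvalues alone to have total mass about $1$. By (M2) it suffices to find a matrix $Q$ with $0\preceq Q\preceq H$, with all eigenvalues $O(1/r)$, and with trace about $1$.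

Write $M=\Gamma-A_0$, where $\Gamma$ is the diagonal matrix of the degrees in $G$ of the vertices other than $v$, and $A_0$ is the adjacency matrix of $G-v$. In the regular case $M^{-1}=\frac1r(I-\frac1rA_0)^{-1}$, and the eigenvalues $x$ of $\frac1rA_0$ lie in $[-1,1)$, so lower bounds for $M^{-1}$ come from lower bounds for $1/(1-x)$ on $[-1,1)$. There are three candidates.
\begin{itemize}
\item The bound $1/(1-x)\ge1$ would give $H\succeq\frac1rI$, which is what the heuristic of the introduction suggests. It fails for $x<0$, and $H\succeq\frac1rI$ fails for $K_{r+1}$, where $\lambda_j=\frac1{r+1}$.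
\item The bound $1/(1-x)\ge\frac12$ is valid and gives $\lambda_j\ge\frac1{2r}$, so that $D$ dominates $\mathrm{Bin}(r-1,\frac1{2r})$. In the limit this yields only $\mathcal P_{1/2}$.
\item The tangent line bound $1/(1-x)\ge1+x$ is valid and gives $H\succeq Q=\frac1rI+\frac1{r^2}A$, where $A$ is the adjacency matrix of the graph induced on the neighbors of $v$. The term $\frac1{r^2}A$ moves the eigenvalues of $\frac1rI$ within $[0,\frac2r]$, but it has trace zero, so $\operatorname{tr}Q=1$.
\end{itemize}
The third bound is the proof. For $K_{r+1}$ it gives $Q=\frac1rI+\frac1{r^2}(J-I)$, whose eigenvalue on $\mathbf 1_r^\perp$ is $\frac{r-1}{r^2}$, just below $\frac1{r+1}=\frac{r-1}{r^2-1}$. In Example~\ref{ex:glued} the analogous matrix has two blocks $\frac1aI+\frac1{a^2}(J-I)$, with eigenvalues $\frac{2a-1}{a^2}$ and $\frac{a-1}{a^2}$: it discards the large eigenvalue of $H$ and keeps the small ones almost exactly.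

We return to a general graph. Let $\Delta=\operatorname{diag}(d_1,\dots,d_d)$, let $A=E^TA_0E$ be the adjacency matrix of the subgraph of $G$ induced on $\{w_1,\dots,w_d\}$, and put
\[
Q=\Delta^{-1}+\Delta^{-1}A\Delta^{-1}.
\]

\begin{lemma}\label{lem:Q}
We have $H\succeq Q$, $\;0\preceq Q\preceq2\Delta^{-1}$, and $Q_{ii}=1/d_i$ for all $i$.
\end{lemma}

\begin{proof}
From $(\Gamma-A_0)M^{-1}=I$ we get $M^{-1}=\Gamma^{-1}+\Gamma^{-1}A_0M^{-1}$, and by transposition $M^{-1}=\Gamma^{-1}+M^{-1}A_0\Gamma^{-1}$. Substituting the second identity into the first gives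
\[
M^{-1}=\Gamma^{-1}+\Gamma^{-1}A_0\Gamma^{-1}+Y^TM^{-1}Y,\qquad Y=A_0\Gamma^{-1},
\]
the matrix form of $1/(1-x)=1+x+x^2/(1-x)$. The last term is positive semidefinite by (M1). The principal submatrix of $\Gamma^{-1}+\Gamma^{-1}A_0\Gamma^{-1}$ on the neighbors of $v$ is $Q$, because $\Gamma$ is diagonal. Multiplying by $E^T$ on the left and $E$ on the right gives $H\succeq Q$.

Let $a_i\le d_i$ be the number of neighbors of $w_i$ among $w_1,\dots,w_d$. For either choice of sign,
\[
x^T(\Delta\pm A)x=\sum_{i<k,\ w_i\sim w_k}(x_i\pm x_k)^2+\sum_i(d_i-a_i)x_i^2\ge0 .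
\]
Since $Q=\Delta^{-1}(\Delta+A)\Delta^{-1}$ and $2\Delta^{-1}-Q=\Delta^{-1}(\Delta-A)\Delta^{-1}$, (M1) gives $0\preceq Q\preceq2\Delta^{-1}$. Finally $G$ has no loops, so $A$ has zero diagonal and $Q_{ii}=1/d_i$.
\end{proof}

One difficulty remains. The $\lambda_j$ are the eigenvalues of $H$ on $\mathbf 1_d^\perp$ only, and $Q$ need not preserve this subspace. We therefore compress $Q$ to it, and the bound $Q\preceq2\Delta^{-1}$ shows that little trace is lost.

\begin{proof}[Proof of Theorem~\ref{thm:general}(2) and (3)]
For $d=1$ the list $(q_j)$ is empty, $D=0$, and both statements hold trivially. Let $d\ge2$, and let $U$ be a $d\times(d-1)$ matrix whose columns form an orthonormal basis of $\mathbf 1_d^\perp$, so that $U^TU=I$ and $UU^T=I-\frac1d\mathbf 1_d\mathbf 1_d^T$. Let $q_1\ge\dots\ge q_{d-1}$ be the eigenvalues of $U^TQU$. Because $H$ preserves $\mathbf 1_d^\perp$, the eigenvalues of $U^THU$ are the $\lambda_j$. Lemma~\ref{lem:Q} and (M1) give $U^THU\succeq U^TQU\succeq0$, so $\lambda_j\ge q_j\ge0$ by (M2).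

For the sum,
\[
\sum_jq_j=\operatorname{tr}(QUU^T)=\operatorname{tr}Q-\tfrac1d\mathbf 1_d^TQ\mathbf 1_d=s-\tfrac1d\mathbf 1_d^TQ\mathbf 1_d,
\]
and $0\le\mathbf 1_d^TQ\mathbf 1_d\le2\cdot\mathbf 1_d^T\Delta^{-1}\mathbf 1_d=2s$. This gives $(1-\frac2d)s\le\sum_jq_j\le s$. Next, $Q\preceq2\Delta^{-1}\preceq(2/\min_id_i)I$ gives $U^TQU\preceq(2/\min_id_i)I$, which is the bound on each $q_j$.

For the squares, note that $\operatorname{tr}(X^2)$ is the sum of the squared entries of a symmetric matrix $X$. Append the column $\mathbf 1_d/\sqrt d$ to $U$ to obtain an orthogonal matrix $O$. Then $U^TQU$ is a submatrix of $O^TQO$, so $\sum_jq_j^2\le\operatorname{tr}((O^TQO)^2)=\operatorname{tr}(Q^2)$. By (M3) applied to $Q$ and $2\Delta^{-1}-Q$,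
\[
\operatorname{tr}(Q^2)\le2\operatorname{tr}(Q\Delta^{-1})=2\sum_i\frac{Q_{ii}}{d_i}=2\sum_i\frac1{d_i^2}.
\]
For the coupling take independent uniform variables $\xi_j$ on $[0,1]$, and let $D$ and $S$ count the indices $j$ with $\xi_j\le\lambda_j$ and with $\xi_j\le q_j$, respectively. This proves (2).

By the coupling and (P2), $P(D\le u)\le P(S\le u)\le P(\mathcal P_{\sum_jq_j}\le u)+2\sum_id_i^{-2}$. Since $\sum_jq_j\ge(1-2/d)^+s$, the monotonicity in (P1) gives (3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
Here $d=d_i=r$, so $s=1$ and $\sum_id_i^{-2}=1/r$, and Theorem~\ref{thm:general}(3) is the first inequality. The second is $d_{TV}(\mathcal P_{1-2/r},\mathcal P_1)\le2/r$, from (P1).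
\end{proof}

\begin{remark}[sharpness]
For $K_{r+1}$, Example~\ref{ex:complete} and (P2) give $D\to\mathcal P_1$ in law, so the constant $1$ cannot be replaced by a larger one. Moreover
\[
\log P(D=0)=(r-1)\log\Big(1-\frac1{r+1}\Big)=-1+\frac2{r+1}-\frac{r-1}{2(r+1)^2}+O(r^{-2})=-1+\frac3{2r}+O(r^{-2}),
\]
so $P(D=0)=e^{-1}(1+\frac3{2r}+O(r^{-2}))$, and the order $1/r$ of the error is optimal.
\end{remark}

The next corollary is the asymptotic form of Theorem~\ref{thm:general} for graphs that need not be regular. Its second part is used twice below.

\begin{corollary}\label{cor:nonregular}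
Let $(G_n,v_n)$ be any sequence of graphs with a distinguished vertex. Let $\delta_n$ be the least degree of a neighbor of $v_n$, let $s_n$ be the sum of the reciprocal degrees of these neighbors, and suppose that $\delta_n\to\infty$ and $s_n\to s<\infty$.
\begin{enumerate}
\item[(1)] $\limsup_nP(D_n\le u)\le P(\mathcal P_s\le u)$ for every $u$.
\item[(2)] If $s=1$ and $\limsup_n\mathbb ED_n\le1$, then $D_n\to\mathcal P_1$ in law.
\end{enumerate}
\end{corollary}

\begin{proof}
Let $S_n\le D_n$ be as in Theorem~\ref{thm:general}(2), and let $d$ be the degree of $v_n$ and $d_i$ the degrees of its neighbors. Since $s_n\le d/\delta_n$, we have $s_n-2/\delta_n\le(1-2/d)s_n\le\mathbb ES_n\le s_n$, so $\mathbb ES_n\to s$. Also $\sum_id_i^{-2}\le s_n/\delta_n\to0$. By (P2) and (P1), $d_{TV}(S_n,\mathcal P_s)\le2s_n/\delta_n+|\mathbb ES_n-s|\to0$, and (1) follows from $P(D_n\le u)\le P(S_n\le u)$. Under the hypotheses of (2), $D_n-S_n$ is a nonnegative integer, so $P(D_n\ne S_n)\le\mathbb ED_n-\mathbb ES_n$, and the upper limit of the right side is at most $0$.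
\end{proof}

\section{The form of a limit law}\label{sec:necessity}

From now on sequences are admissible; a subsequence of an admissible sequence is admissible. By Theorem~\ref{thm:general}(1),
\begin{equation}\label{eq:var}
\operatorname{Var}D=\sum_j\lambda_j(1-\lambda_j)\le\mathbb ED .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:limits}(a)]
When $\mathbb ED_n>u$, Chebyshev's inequality and \eqref{eq:var} give $P(D_n\le u)\le\mathbb ED_n/(\mathbb ED_n-u)^2$, which tends to $0$ as $\mathbb ED_n\to\infty$.
\end{proof}

In a limit of sums of independent Bernoulli variables with bounded means, the parameters that stay bounded away from $0$ survive as Bernoulli terms, and the mass carried by vanishing parameters becomes a Poisson term. Theorem~\ref{thm:general}(2) says that the second mass is at least $1$.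

\begin{proposition}\label{prop:necessity}
If $D_n$ converges weakly to a probability law $\nu$, then $\nu$ is of the form \eqref{eq:limitlaw}.
\end{proposition}

\begin{proof}
If $\mathbb ED_n$ were unbounded, part (a) applied to a subsequence would give $\nu(\{0,\dots,u\})=0$ for all $u$, which is impossible. So $\mathbb ED_n\le C$ for some $C$. Let $\lambda_{n,j}\ge q_{n,j}$ be the numbers of Theorem~\ref{thm:general} for $(G_n,v_n)$, extended by zeros to all $j\ge1$. Since $\lambda_{n,j}$ is nonincreasing in $j$ with sum $\mathbb ED_n\le C$, we have $\lambda_{n,j}\le C/j$. By a diagonal argument we may pass to a subsequence along which $\lambda_{n,j}\to p_j\in[0,1]$ for every $j$ and $\mathbb ED_n\to\mu$. By Fatou's lemma $\sum_jp_j\le\mu$; put $c'=\mu-\sum_jp_j\ge0$.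

Fix $z\in(0,1)$, put $t=1-z$ and $\varphi(x)=\log(1-tx)+tx$. For $x\in[0,1]$ the power series of the logarithm gives $|\varphi(x)|=\sum_{k\ge2}(tx)^k/k\le x^2/(2(1-t))$. Hence $|\varphi(\lambda_{n,j})|\le C^2/(2(1-t)j^2)$, and dominated convergence gives
\[
\log\mathbb Ez^{D_n}=\sum_j\varphi(\lambda_{n,j})-t\,\mathbb ED_n\longrightarrow\sum_j\varphi(p_j)-t\mu=\sum_j\log(1-tp_j)-tc' .
\]
The variable $\mathcal P_{c'}+\sum_j\mathrm{Ber}(p_j)$ is finite almost surely, since its mean is $\mu$, and its generating function at $z$ is $e^{-tc'}\prod_j(1-tp_j)$. Weak convergence gives $\mathbb Ez^{D_n}\to\sum_i\nu(\{i\})z^i$. A power series is determined by its values on $(0,1)$, so $\nu$ is the law of $\mathcal P_{c'}+\sum_j\mathrm{Ber}(p_j)$.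

It remains to show $c'\ge1$. Fix $J\ge1$. By Theorem~\ref{thm:general}(2) with $d=d_i=r_n$ and $s=1$, we have $\sum_jq_{n,j}\ge1-2/r_n$ and $q_{n,j}\le2/r_n$, so
\[
\mathbb ED_n-\sum_{j\le J}\lambda_{n,j}=\sum_{j>J}\lambda_{n,j}\ge\sum_{j>J}q_{n,j}\ge1-\frac2{r_n}-\frac{2J}{r_n}.
\]
Letting $n\to\infty$ gives $\mu-\sum_{j\le J}p_j\ge1$, and letting $J\to\infty$ gives $c'\ge1$. Write $\mathcal P_{c'}=\mathcal P_1+\mathcal P_c$ with $c=c'-1$ and discard the $p_j$ equal to $0$.
\end{proof}

\section{Regular graphs that realize every limit law}\label{sec:construction}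

We now show that every law \eqref{eq:limitlaw} occurs, which completes the proof of Theorem~\ref{thm:limits}(b).

\subsection*{Reduction to finitely many rational parameters}
Let $\mathcal L$ be the set of probability laws that are limits of $D_n$ along admissible sequences. It is closed in total variation: if $\nu_k\in\mathcal L$ and $\nu_k\to\nu$, choose for each $k$ a regular graph of degree at least $k$ and a vertex for which the law of $D$ is within $1/k$ of $\nu_k$; these form an admissible sequence with limit $\nu$. Given a law \eqref{eq:limitlaw}, deleting the terms $\mathrm{Ber}(p_i)$ with $i>k$ changes it by at most $\sum_{i>k}p_i$ in total variation. Replacing $\mathcal P_c$, when $c>0$, by a sum of $k\ge c$ terms $\mathrm{Ber}(c/k)$ changes it by at most $c^2/k$, by (P2). Replacing a parameter $p$ by a rational $p'\in(0,1]$ changes it by at most $|p-p'|$. So it suffices to prove the following.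

\begin{proposition}\label{prop:sufficiency}
Let $m\ge0$ and let $p_1,\dots,p_m\in(0,1]$ be rational. Then the law of $\mathcal P_1+\sum_{i=1}^m\mathrm{Ber}(p_i)$ belongs to $\mathcal L$.
\end{proposition}

The idea is to place $v$ in an almost complete graph $C_0$, which produces $\mathcal P_1$, and to attach $m$ further almost complete graphs $C_1,\dots,C_m$ to $C_0$ by a bounded number of edges. Seen from outside, an almost complete graph behaves like a single vertex, so the $L_i$ edges between $C_i$ and $C_0$ behave like parallel edges, of which the tree uses one, chosen uniformly. If a fraction $p_i$ of them end at $v$, then $v$ gains a term $\mathrm{Ber}(p_i)$. Effective resistance makes this precise.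

\subsection*{Flows and edge probabilities}
A \emph{unit flow} from $x$ to $y$ is an antisymmetric function $\theta$ on oriented edges whose net outflow is $1$ at $x$, $-1$ at $y$ and $0$ at all other vertices. Its \emph{energy} is $\sum_e\theta(e)^2$, each edge counted once. By Thomson's principle the effective resistance between $x$ and $y$ is the least energy of a unit flow from $x$ to $y$, and by Kirchhoff's formula $P(e\in T)$ is the effective resistance between the endpoints of $e$. Thus
\begin{equation}\label{eq:flow}
P(xy\in T)\le\text{ energy of }\theta\qquad\text{for every edge $xy$ and every unit flow $\theta$ from $x$ to $y$.}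
\end{equation}
If $x\ne y$ have $k\ge1$ common neighbors, then sending $1/k$ along each of the $k$ paths of length two, which share no edge, is a unit flow of energy $2k\cdot k^{-2}=2/k$.

\subsection*{The graph}
Write $p_i=b_i/L_i$ with $b_i,L_i$ even and $2\le b_i\le L_i$. Put $\ell_i=L_i-b_i$, $b=\sum_ib_i$ and $\ell=\sum_i\ell_i$; all these numbers are even and do not depend on $r$. Let $r$ be even, with $r\ge\max_iL_i$, $r\ge b+2\ell$ and $r>b+4$. A \emph{port} is a vertex other than $v$ that has degree $r-1$ in its block and will receive one connecting edge.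
\begin{itemize}
\item For $1\le i\le m$, the block $C_i$ is $K_{r+1}$ minus a matching of $L_i/2$ edges. The $L_i$ endpoints of the matching are ports, and the other vertices have degree $r$.
\item The block $C_0$ must contain $v$ with degree $r-b$ and exactly $\ell$ ports. Deleting $b$ edges at $v$ from $K_{r+1}$ would create $b$ unwanted ports, so we start from $K_{r+2}$, where every vertex has to lose one edge anyway. Delete from $K_{r+2}$ the edges of the following vertex-disjoint subgraphs: a star with center $v$ and $b+1$ leaves; $\ell/2$ paths on four vertices; and a perfect matching of the remaining $r+2-(b+2)-2\ell=r-b-2\ell$ vertices, an even number. Then $v$ has degree $r+1-(b+1)=r-b$, the $\ell$ inner vertices of the paths lose two edges and are ports, and all other vertices lose one edge and have degree $r$.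
\item For $1\le i\le m$, join $b_i$ ports of $C_i$ to $v$ and the other $\ell_i$ ports of $C_i$ to ports of $C_0$, using each port of $C_0$ exactly once in total. Let $F_i$ be the set of these $L_i$ edges.
\end{itemize}
Let $G$ be the resulting graph (Figure~\ref{fig:G}). The connecting edges have distinct endpoints in the blocks $C_i$, $i\ge1$, so $G$ is simple. Each port gains one edge and $v$ gains $b$, so $G$ is $r$-regular.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0) ellipse (1.3 and 1.6);
\draw (4.2,0) ellipse (1.2 and 1.6);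
\draw (-4.2,0) ellipse (1.2 and 1.6);
\node at (-0.4,-0.6) {$C_0$};
\node at (4.6,0) {$C_1$};
\node at (-4.6,0) {$C_2$};
\draw (0,0.9) -- (3.5,0.9);
\draw (0,0.9) -- (3.3,0.3);
\draw (0.8,-0.3) -- (3.3,-0.3);
\draw (0.7,-0.9) -- (3.5,-0.9);
\draw (0,0.9) -- (-3.5,0.9);
\draw (0,0.9) -- (-3.3,0.3);
\foreach \p in {(3.5,0.9),(3.3,0.3),(3.3,-0.3),(3.5,-0.9),(0.8,-0.3),(0.7,-0.9),(-3.5,0.9),(-3.3,0.3)} \draw[fill=white] \p circle (0.07);
\fill (0,0.9) circle (0.09) node[above] {$v$};
\node at (2.1,1.2) {$F_1$};
\node at (-2.1,1.2) {$F_2$};
\end{tikzpicture}
\caption{The regular graph $G$ for $p_1=2/4$ and $p_2=2/2$. Each oval is an almost complete graph whose inner edges are not drawn, and open circles are ports. With high probability the spanning tree uses exactly one edge of each $F_i$, chosen uniformly, and that edge ends at $v$ with probability $p_i$.}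
\label{fig:G}
\end{figure}

Two distinct vertices of $C_i$, $i\ge1$, have $r-1$ other vertices in the block and each is nonadjacent to at most one, so they have at least $r-3$ common neighbors in $C_i$. Two distinct vertices of $C_0$ have $r$ other vertices in the block; $v$ is nonadjacent to $b+1$ vertices and every other vertex to at most two, so they have at least $\min(r-b-3,r-4)$ common neighbors in $C_0$. In every block, then, any two distinct vertices have at least $r-b-4\ge1$ common neighbors. So the blocks are connected, $G$ is connected since each $F_i$ is nonempty, and any two vertices of a block are joined by a unit flow inside the block of energy at most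
\[
\rho=\frac2{r-b-4}
\]
(between a vertex and itself we use the zero flow).

\begin{proof}[Proof of Proposition~\ref{prop:sufficiency}]
All limits are as $r\to\infty$ through even values, so that $\rho\to0$.

\emph{Step 1: each $C_i$ is attached by one edge.} Let $e=xy\in F_i$ with $x\in C_i$, $y\in C_0$. For each $f=x_fy_f\in F_i$ with $x_f\in C_i$, let $\theta_f$ be the unit flow from $x$ to $y$ made of a flow of energy at most $\rho$ from $x$ to $x_f$ in $C_i$, one unit along $f$, and a flow of energy at most $\rho$ from $y_f$ to $y$ in $C_0$. Let $\theta$ be the average of the $L_i$ flows $\theta_f$. It carries $1/L_i$ on each edge of $F_i$, which contributes energy $L_i\cdot L_i^{-2}=1/L_i$. Energy is convex, so the parts of $\theta$ in $C_i$ and in $C_0$ each have energy at most $\rho$. By \eqref{eq:flow}, $P(e\in T)\le1/L_i+2\rho$, and so $\mathbb E|T\cap F_i|\le1+2\rho L_i$. Since $F_i$ contains all edges leaving $C_i$, we have $|T\cap F_i|\ge1$ always. Let $\mathcal A$ be the event that $|T\cap F_i|=1$ for all $i$. Markov's inequality for the nonnegative integers $|T\cap F_i|-1$ gives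
\[
1-P(\mathcal A)\le\sum_i\big(\mathbb E|T\cap F_i|-1\big)\le2\rho\sum_iL_i\longrightarrow0 .
\]

\emph{Step 2: the law of $D$ given $\mathcal A$.} Let $T\in\mathcal A$. A path in $T$ whose two endpoints lie in the same block and which leaves that block would cross some cut $F_i$ twice, by two different edges, which is impossible. So the restriction of $T$ to each block is connected, hence a spanning tree $T_i$ of $C_i$. Conversely, spanning trees $T_0,\dots,T_m$ of the blocks together with one edge $e_i\in F_i$ for each $i\ge 1$ form a spanning tree in $\mathcal A$. These maps are inverse to each other, so given $\mathcal A$ the trees $T_i$ and edges $e_i$ are independent and uniform. The degree of $v$ in $T$ is its degree in $T_0$ plus the number of $e_i$ that end at $v$. If $1+D_0$ denotes the degree of $v$ in the uniform spanning tree of $C_0$, then the law of $D$ given $\mathcal A$ is that of $D_0+\sum_i\mathrm{Ber}(p_i)$ with independent terms. Conditioning on $\mathcal A$ changes the law of $D$ by at most $1-P(\mathcal A)$ in total variation, so by Step 1 it remains to show $D_0\to\mathcal P_1$.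

\emph{Step 3: $D_0\to\mathcal P_1$.} The graph $C_0$ is not regular, and here we use the general form of Theorem~\ref{thm:general}. In $C_0$ the vertex $v$ has $r-b$ neighbors, each of degree $r$ or $r-1$, so $\frac{r-b}r\le s\le\frac{r-b}{r-1}$ and $s\to1$. By \eqref{eq:flow} in $C_0$, each edge at $v$ lies in the uniform spanning tree of $C_0$ with probability at most $\rho$, so $1+\mathbb ED_0\le(r-b)\rho\to2$. Corollary~\ref{cor:nonregular}(2) gives $D_0\to\mathcal P_1$.
\end{proof}

Propositions~\ref{prop:necessity} and~\ref{prop:sufficiency}, with the reduction above, prove Theorem~\ref{thm:limits}(b).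

\section{The case of equality}\label{sec:equality}

\begin{proof}[Proof of Theorem~\ref{thm:limits}(c)]
(ii)$\Rightarrow$(i). This is Corollary~\ref{cor:nonregular}(2) with $\delta_n=r_n$ and $s_n=1$.

(i)$\Rightarrow$(ii). By part (a), $\mathbb ED_n$ is bounded, since $P(D_n\le0)\to e^{-1}>0$. By \eqref{eq:var}, $\mathbb ED_n^2\le\mathbb ED_n+(\mathbb ED_n)^2$ is bounded as well, so the $D_n$ are uniformly integrable and $\mathbb ED_n\to\mathbb E\mathcal P_1=1$.

(i)$\Rightarrow$(iii). Weak convergence on the integers gives this for every $u$.

(iii)$\Rightarrow$(i). Since $P(\mathcal P_1\le u)>0$, part (a) shows that $\mathbb ED_n$ is bounded, so the laws of $D_n$ are tight by Markov's inequality. Every subsequence therefore has a further subsequence that converges to a probability law, and by Proposition~\ref{prop:necessity} this is the law of $\mathcal P_1+X$ with $X$ a nonnegative integer variable independent of $\mathcal P_1$. For every integer $x\ge1$ we have $P(\mathcal P_1\le u-x)\le P(\mathcal P_1\le u)-P(\mathcal P_1=u)$, so (iii) gives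
\[
P(\mathcal P_1\le u)=P(\mathcal P_1+X\le u)\le P(\mathcal P_1\le u)-P(X\ge1)\,P(\mathcal P_1=u).
\]
As $P(\mathcal P_1=u)>0$, this forces $X=0$ almost surely. Thus every subsequence has a further subsequence converging to $\mathcal P_1$, which is (i).
\end{proof}

\begin{remark}
Condition (ii) is often immediate. If each $G_n$ is vertex-transitive, then $\mathbb ED_n$ equals its average over the vertices, $1-2/|V(G_n)|$, and $|V(G_n)|>r_n\to\infty$, so $D_n\to\mathcal P_1$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{rw}
\emph{The Random Walk Construction of Uniform Spanning Trees and Uniform Labelled Trees},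
\texttt{http://www.cs.cmu.edu/\allowbreak afs/\allowbreak cs/\allowbreak academic/\allowbreak class/\allowbreak 15859n-f16/\allowbreak RelatedWork/\allowbreak AldousRandomTrees.pdf}.

\end{thebibliography}
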